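# Lattice points in simplices with exactly one interior lattice point

## 1. The sharp bound and the extremal simplices

A simplex in $\mathbb R^d$ is called integral if its $d+1$ vertices lie in $\mathbb Z^d$. Let $\mathcal S^d(1)$ be the set of $d$-dimensional integral simplices $S\subseteq\mathbb R^d$ with $|\operatorname{int}(S)\cap\mathbb Z^d|=1$. The Sylvester sequence is $s_1=2$, $s_{i+1}=s_1s_2\cdots s_i+1$, so it begins $2,3,7,43$. With $e_1,\dots,e_d$ the standard basis, put
$$S_1^d=\operatorname{conv}\bigl(0,\ s_1e_1,\ \dots,\ s_{d-1}e_{d-1},\ 2(s_d-1)e_d\bigr).$$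

**Theorem A.** Let $d\ge3$, $S\in\mathcal S^d(1)$ and $q\in\mathbb Z_{\ge1}$. Then $|qS\cap\mathbb Z^d|\le|qS_1^d\cap\mathbb Z^d|$.

**Theorem B.** Suppose equality holds in Theorem A for some $q\ge1$. If $d\ge4$, then $S$ is unimodularly equivalent to $S_1^d$. If $d=3$, then $S$ is unimodularly equivalent to $S_1^3=\operatorname{conv}(0,2e_1,3e_2,12e_3)$ or to $\operatorname{conv}(0,2e_1,6e_2,6e_3)$, and both of these attain equality for every $q$.

The case $q=1$ of Theorem A is Hensley's conjecture: among all integral simplices with exactly one interior lattice point, $S_1^d$ contains the most lattice points. So the conjecture is true. The question is taken from the thesis "Size bounds and classification results for integral polyhedra with at most one interior integral point". It is known that for $d\ge3$ every $S\in\mathcal S^d(1)$ satisfies $\operatorname{vol}(S)\le\frac2{d!}(s_d-1)^2$, with equality for $S_1^d$. That result concerns volume; we count points. We shall not use it, and in Section 11 it will drop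 out of Theorem A.

In Theorem B, unimodularly equivalent means equivalent under an affine bijection $x\mapsto Ux+b$ of $\mathbb Z^d$, with $U\in GL_d(\mathbb Z)$ and $b\in\mathbb Z^d$. Such a map carries $S$ to $US+b$, and $x\mapsto Ux+qb$ carries $qS$ to $q(US+b)$, so it preserves all the counts $|qS\cap\mathbb Z^d|$. The hypothesis $d\ge3$ cannot be dropped, as we shall see in a moment.

## 2. Sylvester identities, barycentric coordinates, and a chain of test simplices

The definition gives $s_1\cdots s_j=s_{j+1}-1$ for $j\ge0$ (the empty product is $1=s_1-1$). Put $Y_j=\sum_{i\le j}\frac1{s_i}$. Then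
$$Y_j=1-\frac1{s_{j+1}-1}\qquad(j\ge0),\tag{1}$$
because $Y_0=0$, and, inductively, $1-\frac1{s_{j+1}-1}+\frac1{s_{j+1}}=1-\frac1{(s_{j+1}-1)s_{j+1}}=1-\frac1{s_{j+2}-1}$. For instance $\frac12+\frac13=\frac56$ and $\frac12+\frac13+\frac17=\frac{41}{42}$.

Let $d\ge2$ and let $S\in\mathcal S^d(1)$ have vertices $v_1,\dots,v_{d+1}$. The vectors $(v_i,1)$ form a basis of $\mathbb R^{d+1}$, so for given $q$ every $x\in\mathbb R^d$ has unique coordinates $x=\sum x_iv_i$ with $\sum x_i=q$. We have $x\in qS$ exactly when all $x_i\ge0$. For $q=1$, the point is interior to $S$ exactly when all $x_i>0$. For $q=0$ the coordinates describe vectors, such as differences of two points of level $q$.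

Let $p$ be the interior lattice point of $S$. Write $p=\sum\beta_iv_i$ with $\sum\beta_i=1$, and number the vertices so that
$$\beta_1\ge\beta_2\ge\dots\ge\beta_{d+1}>0 .$$
Put
$$P_j=\beta_1\cdots\beta_j,\qquad B_j=\beta_1+\dots+\beta_j,\qquad r_j=\beta_{j+1}+\dots+\beta_{d+1}=1-B_j.$$

The following simplices will be our test cases, and later they come out of the proof by themselves.

**Definition.** For $0\le k\le d-1$ put $m=s_{k+1}-1=s_1\cdots s_k$ and $l=d+1-k$, and let
$$T_k=\operatorname{conv}\bigl(0,\ s_1e_1,\dots,s_ke_k,\ ml\,e_{k+1},\dots,ml\,e_d\bigr).$$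

Thus $T_0=\operatorname{conv}(0,(d+1)e_1,\dots,(d+1)e_d)$, and $T_{d-1}=S_1^d$, since then $m=s_d-1$ and $l=2$. Each $T_k$ lies in $\mathcal S^d(1)$. Indeed, an interior lattice point has all coordinates at least $1$, and at $(1,\dots,1)$ the defining linear form takes the value
$$\sum_{i\le k}\frac1{s_i}+\frac{d-k}{ml}=1-\frac1m+\frac{l-1}{ml}=1-\frac1{ml}<1 .$$
Raising a coordinate by $1$ adds $\frac1{s_i}\ge\frac1m\ge\frac1{ml}$ or $\frac1{ml}$, which brings the value to at least $1$. So $(1,\dots,1)$ is the only interior lattice point. Its barycentric coordinates are $\frac1{s_1},\dots,\frac1{s_k}$ and then $\frac1{ml}$, repeated $l$ times.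

Next we count. For $a\in\mathbb Z_{\ge0}^k$ put $t_a=m\bigl(q-\sum_{i\le k}a_i/s_i\bigr)$, an integer because each $s_i$ with $i\le k$ divides $m$. A point of $qT_k\cap\mathbb Z^d$ is such an $a$ together with $l-1=d-k$ nonnegative integers of sum at most $l\,t_a$. Hence
$$A_k:=|qT_k\cap\mathbb Z^d|=\sum_{a\in\mathbb Z_{\ge0}^k,\ t_a\ge0}D_l(t_a),\qquad D_l(t)=\binom{lt+l-1}{l-1}.\tag{2}$$
In particular $A_{d-1}=|qS_1^d\cap\mathbb Z^d|$.

## 3. Dimensions two, three and four by hand

For $d=2$ the list has two members: $T_0=\operatorname{conv}(0,3e_1,3e_2)$ and $T_1=S_1^2=\operatorname{conv}(0,2e_1,4e_2)$. Formula (2) gives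
$$A_0=\binom{3q+2}2=\frac{9q^2+9q+2}2,\qquad A_1=\sum_{t=0}^{2q}(2t+1)=(2q+1)^2=4q^2+4q+1 .$$
So $A_1<A_0$; for $q=1$ this says $9<10$. The statement of Theorem A is false in the plane, and a proof must use $d\ge3$ somewhere.

For $d=3$ and $q=1$ we get three candidates. The simplex $T_0=\operatorname{conv}(0,4e_1,4e_2,4e_3)$ has $\binom73=35$ points. For $T_1=\operatorname{conv}(0,2e_1,6e_2,6e_3)$, $t$ runs through $2,1,0$, so the count is $\binom82+\binom52+\binom22=28+10+1=39$. For $T_2=S_1^3$ we have $t=6-3a_1-2a_2$ with values $6,4,2,0$ (for $a_1=0$), $3,1$ (for $a_1=1$) and $0$ (for $a_1=2$). The sum of $2t+1$ is $13+9+5+1+7+3+1=39$. So there is a tie, which is the second simplex in Theorem B.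

For $d=4$ and $q=1$ there is no tie. We have $A_0=\binom94=126$ and $A_1=\binom{11}3+\binom73+1=201$. With the same seven values of $t$ as above, $A_2=\sum\binom{3t+2}2=190+91+28+1+55+10+1=376$. For $A_3$ we need $t=42-21a_1-14a_2-6a_3\ge0$. Summing $2t+1$ over $a_3$ gives $344,165,51,1$ for $a_1=0$ and $a_2=0,1,2,3$, then $100,18$ for $a_1=1$ and $a_2=0,1$, and $1$ for $a_1=2$. Thus $A_3=680$.

So the theorem would follow from two facts: every $S$ has at most $\max_kA_k$ points in its $q$-th dilate, and $A_0\le A_1\le\dots\le A_{d-1}$ when $d\ge3$. This is what we shall prove.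

## 4. Volume forgets the interior point

A sensible first try is to pass from the known volume bound to a count. There is a general inequality: an integral simplex with $N$ lattice points satisfies $N\le d!\operatorname{vol}(S)+d$. To see it, start with $S$ itself and insert the remaining $N-d-1$ lattice points one at a time into a triangulation. Each new point lies in the relative interior of a face $F$ of the current triangulation with $\dim F\ge1$, and every $d$-simplex containing $F$ is cut into $\dim F+1\ge2$ simplices. So the final triangulation has at least $N-d$ simplices, each with $d!\operatorname{vol}$ a positive integer.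

For $d=3$ the volume bound says $3!\operatorname{vol}(S)\le2\cdot6^2=72$, so we obtain $N\le75$. The target is $39$. The loss cannot be repaired while one keeps only the volume: the integral simplex $\operatorname{conv}(0,e_1,e_2,72e_3)$ has $3!\operatorname{vol}=72$ and $73+2=75$ lattice points. It has no interior lattice point, so it is not a counterexample to anything; but it shows that after passing to volume we have thrown away the hypothesis that makes $39$ the right number. The unique interior point has to enter the count itself.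

## 5. From lattice points to a count in the barycentric coordinates

**Lemma 1.** The map $x\mapsto(\lfloor x_i/\beta_i\rfloor)_{i\le d}$ is injective from $qS\cap\mathbb Z^d$ into $\{a\in\mathbb Z_{\ge0}^d:\sum_{i\le d}a_i\beta_i\le q\}$. In particular
$$|qS\cap\mathbb Z^d|\le\#\Bigl\{a\in\mathbb Z_{\ge0}^d:\ \sum_{i\le d}a_i\beta_i\le q\Bigr\}.$$

*Proof.* Let $x\ne y$ be lattice points of $qS$. The lattice point $p+x-y\ne p$ has coordinates $\beta_i+x_i-y_i$ with sum $1$. It is not interior to $S$, so some coordinate is at most $0$: there is $i$ with $y_i-x_i\ge\beta_i$. Exchanging $x$ and $y$, there is $j$ with $x_j-y_j\ge\beta_j$. The signs differ, so $i\ne j$. If $x$ and $y$ had the same image, then $|x_i-y_i|<\beta_i$ for every index at most $d$. Then both $i$ and $j$ would have to be $d+1$, a contradiction. Finally, the image lies in the stated set because $\sum_{i\le d}\lfloor x_i/\beta_i\rfloor\beta_i\le\sum_{i\le d}x_i\le q$. $\square$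

The proof would allow us to omit any one index; omitting the smallest $\beta$ gives the smallest bound. For $d=2$, $q=1$ and $T_0$, all $\beta_i=\frac13$ and the right-hand side is $\#\{a_1+a_2\le3\}=10$, which is attained. The triangle $\operatorname{conv}(e_1,e_2,-e_1-e_2)$ has the same $\beta$ but only $4$ lattice points. So the lemma forgets part of the lattice; for a maximum this is harmless as long as the right simplex attains equality.

From here on, the problem concerns only which vectors $\beta$ can occur, and how large the count in Lemma 1 can be for them.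

## 6. Sylvester bounds for the partial sums of $\beta$

We recall Minkowski's theorem: a convex set in $\mathbb R^n$, symmetric about $0$ and of volume greater than $2^n$, contains a nonzero point of $\mathbb Z^n$.

**Lemma 2.** $P_j\le r_j$ for $1\le j\le d$. Moreover $d!\operatorname{vol}(S)\le1/P_d$.

The inequality $P_j\le r_j$ is due to Averkov. For $S_1^d$ and $j\le d-1$ it is an equality: $P_j=\frac1{s_1\cdots s_j}=1-Y_j=r_j$.

*Proof.* **Step 1 (the inequality $P_j\le r_j$).** The purpose is to produce a second interior lattice point if the inequality fails. For $(n,m_1,\dots,m_j)\in\mathbb R^{j+1}$ let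
$$L_i=n\beta_i-m_i\quad(i\le j),\qquad K=n-\sum_{i\le j}m_i=\sum_{i\le j}L_i+nr_j .$$
Replacing $K$ by $K-\sum L_i=nr_j$ does not change the determinant of the forms and makes the system triangular, so the determinant is $\pm r_j\ne0$. The set given by $|L_i|<\beta_i$ $(i\le j)$ and $|K|<1$ is convex and symmetric and has volume $2^{j+1}P_j/r_j$. Suppose $P_j>r_j$. By Minkowski's theorem the set contains a nonzero integer vector $(n,m_1,\dots,m_j)$. Here $K$ is an integer with $|K|<1$, so $K=0$, that is, $n=\sum m_i$. If $n=0$, then $|m_i|<\beta_i<1$, so all $m_i=0$, a contradiction. Changing signs if needed, let $n\ge1$. Then $u=np-\sum_{i\le j}m_iv_i\in\mathbb Z^d$ has coordinates $L_i>-\beta_i$ for $i\le j$ and $n\beta_i>0$ for $i>j$, and their sum is $K=0$. So $p+u$ has level $1$ and only positive coordinates; it is an interior lattice point. It differs from $p$ because coordinate $j+1\le d+1$ of $u$ is positive. This is a contradiction.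

**Step 2 (the volume).** The purpose is to bound $d!\operatorname{vol}(S)$, which we need only for Theorem B. The box $\{\sum_{i\le d}\tau_i(v_i-v_{d+1}):|\tau_i|<\beta_i\}$ has volume $2^dP_d\,d!\operatorname{vol}(S)$. If this exceeded $2^d$, the box would contain a nonzero lattice vector $u$, with coordinates $\tau_1,\dots,\tau_d$ and $\tau_{d+1}=-\sum_{i\le d}\tau_i$. One of $u,-u$ has nonnegative last coordinate. Adding it to $p$ keeps all coordinates positive, so we get an interior lattice point other than $p$, a contradiction. $\square$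

**Lemma 3.** $B_j\le Y_j$ for $0\le j\le d$.

*Proof.* The aim is to turn a violation of the bound on sums into a violation of the bound on products in Lemma 2. Suppose the claim fails and let $j\ge1$ be minimal with $B_j>Y_j$. Put $y_i=1/s_i$. For $1\le k\le j$,
$$D_k':=\sum_{i=k}^j(y_i-\beta_i)=(Y_j-B_j)-(Y_{k-1}-B_{k-1})<0,$$
since the first bracket is negative and the second is nonnegative by minimality. With $D_{j+1}'=0$ we have $y_i-\beta_i=D_i'-D_{i+1}'$. Using $\log t\le t-1$ and summation by parts,
$$\sum_{i\le j}\log\frac{y_i}{\beta_i}\le\sum_{i\le j}\frac{y_i-\beta_i}{\beta_i}=\frac{D_1'}{\beta_1}+\sum_{k=2}^jD_k'\Bigl(\frac1{\beta_k}-\frac1{\beta_{k-1}}\Bigr)<0,$$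
because $\beta_k\le\beta_{k-1}$. Hence $\prod_{i\le j}y_i<P_j$, and
$$P_j>\prod_{i\le j}\frac1{s_i}=\frac1{s_{j+1}-1}=1-Y_j>1-B_j=r_j,$$
which contradicts Lemma 2. $\square$

## 7. The count is a step function; a convex majorant

Lemma 3 says that the partial sums of $\beta$ are dominated by those of $(\frac1{s_1},\frac1{s_2},\dots)$. Domination of partial sums is the natural setting for majorization: a convex symmetric function is larger at the dominating vector. So one would like to apply this to the count of Lemma 1. But the count is not convex in $\beta$. Already for one coordinate and $q=1$, the function $\#\{a\ge0:a\beta\le1\}=\lfloor1/\beta\rfloor+1$ takes the values $3,3,2$ at $\beta=0.49,\,0.50,\,0.51$, and $3>\frac{3+2}2$. Rounding destroys convexity.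

The way past this is to sum out the last coordinate $a_d$ and to remove the rounding there only. This costs nothing when the rounding was vacuous, which is the case for $S_1^d$.

From now on let
$$r=r_{d-1}=\beta_d+\beta_{d+1},\qquad \xi=(\beta_1,\dots,\beta_{d-1}),\qquad y^+=\max(y,0).$$
For $a\in\mathbb Z_{\ge0}^{d-1}$ put $h=q-a\cdot\xi$. The number of $a_d\ge0$ with $a_d\beta_d\le h$ is $0$ if $h<0$. If $h\ge0$ it is
$$\Bigl\lfloor\frac h{\beta_d}\Bigr\rfloor+1\le\frac h{\beta_d}+1\le\frac{2h}r+1=\frac{2h+r}r,$$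
because $\beta_d\ge r/2$. Summing over $a$ and using Lemma 1,
$$|qS\cap\mathbb Z^d|\le\frac1r\Psi_r(\xi),\qquad\Psi_r(x):=\sum_{a\in\mathbb Z_{\ge0}^{d-1}}\bigl(2(q-a\cdot x)+r\bigr)^+\quad(x\in(0,\infty)^{d-1}).\tag{3}$$
If all $x_i\ge\varepsilon>0$, only the finitely many $a$ with $\varepsilon\sum a_i<q+\frac r2$ contribute. So $\Psi_r$ is a locally finite sum. Each summand is the positive part of an affine function of $x$, hence convex. Permuting the entries of $x$ only permutes the summands. Thus, for fixed $r$, $\Psi_r$ is convex and symmetric.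

## 8. Majorization by a one-parameter family

Fix $r$. We look for a vector $z(r)$ whose partial sums dominate those of $\xi$. Using Lemma 3 alone would give the upper bounds $\min(Y_j,1-r)$ for $B_j$, and this is not enough. Take $d=3$ and $r=\frac12$, which occurs for $T_0$: the increments of $0,\frac12,\frac12$ are $(\frac12,0)$, and $\Psi_r$ is infinite at a vector with a zero entry. We must also use that no entry of $\xi$ is smaller than $\beta_d\ge r/2$.

**Step 1 (the dominating vector).** The purpose is to combine the two constraints. Since $B_{d-1}=1-r$ and $\beta_i\ge r/2$ for $i\le d-1$,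
$$B_j\le1-r-(d-1-j)\frac r2=1-\frac{(d+1-j)r}2\qquad(0\le j\le d-1).$$
Together with Lemma 3, $B_j\le Z_j$, where
$$Z_j=Z_j(r)=\min\Bigl(Y_j,\ 1-\frac{(d+1-j)r}2\Bigr),\qquad z_j=Z_j-Z_{j-1}\ (1\le j\le d-1),\qquad z(r)=(z_1,\dots,z_{d-1}).$$
We check the properties needed. First, $Z_0=0$, because $Y_0=0=B_0\le1-\frac{(d+1)r}2$. Next, $Z_{d-1}=1-r=B_{d-1}$, because $1-r=B_{d-1}\le Y_{d-1}$. The sequence $Y_j$ is concave in $j$ (its increments $1/s_j$ decrease) and the other sequence is affine in $j$. So $Z$, a minimum of two concave sequences, is concave, and $z_1\ge\dots\ge z_{d-1}$. Finally $z_{d-1}=Z_{d-1}-Z_{d-2}\ge(1-r)-(1-\frac{3r}2)=\frac r2>0$. In the example above we now get $Z=(0,\frac14,\frac12)$ and $z=(\frac14,\frac14)$.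

**Step 2 (comparing $\Psi_r$).** The purpose is to prove
$$\Psi_r(\xi)\le\Psi_r(z(r)).\tag{4}$$
We recall the theorem of Hardy–Littlewood–Pólya and Rado in the form needed: if two decreasing vectors $\xi,z\in\mathbb R^n$ have partial sums $B_j\le Z_j$ for all $j$ and $B_n=Z_n$, then $\xi$ is a convex combination of the permutations $z^\pi$ of $z$. Otherwise a hyperplane would separate: there would be $c\in\mathbb R^n$ with $c\cdot\xi>c\cdot z^\pi$ for all $\pi$. Let $c^\downarrow$ be $c$ rearranged decreasingly. Since $\xi$ is decreasing, the rearrangement inequality and summation by parts give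
$$c\cdot\xi\le c^\downarrow\cdot\xi=\sum_{j<n}(c^\downarrow_j-c^\downarrow_{j+1})B_j+c^\downarrow_nB_n\le\sum_{j<n}(c^\downarrow_j-c^\downarrow_{j+1})Z_j+c^\downarrow_nZ_n=c^\downarrow\cdot z,$$
and $c^\downarrow\cdot z=c\cdot z^\pi$ for a suitable $\pi$, a contradiction. Now write $\xi=\sum_\pi\lambda_\pi z^\pi$ with $\lambda_\pi\ge0$ and $\sum\lambda_\pi=1$. Convexity and symmetry give $\Psi_r(\xi)\le\sum_\pi\lambda_\pi\Psi_r(z^\pi)=\Psi_r(z)$, which is (4).

**Step 3 (where the minimum switches).** The purpose is to see that $z(r)$ is piecewise affine in $r$. Put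
$$\rho_j=\frac2{(d+1-j)(s_{j+1}-1)}\qquad(0\le j\le d-1).$$
By (1), $Y_j\le1-\frac{(d+1-j)r}2$ if and only if $r\le\rho_j$. Since $s_{j+2}-1=s_{j+1}(s_{j+1}-1)$, for $j\le d-2$
$$\frac{\rho_j}{\rho_{j+1}}=s_{j+1}\,\frac{d-j}{d+1-j}\ge2\cdot\frac23=\frac43 ,$$
so $\rho_0>\rho_1>\dots>\rho_{d-1}$. In Step 1 we saw $0\le1-\frac{(d+1)r}2$, that is $r\le\rho_0$, and $1-r\le Y_{d-1}$, that is $r\ge\frac1{s_d-1}=\rho_{d-1}$. Hence $r$ lies in some interval $[\rho_{k+1},\rho_k]$ with $0\le k\le d-2$. On that interval
$$Z_j=Y_j\ (j\le k),\qquad Z_j=1-\frac{(d+1-j)r}2\ (j>k),\tag{5}$$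
because $r\le\rho_k\le\rho_j$ for $j\le k$ and $r\ge\rho_{k+1}\ge\rho_j$ for $j>k$. So $z(r)$ is affine in $r$ there. The vector $z(r)$ is defined by (5) for every $r\in[\rho_{d-1},\rho_0]$, whether or not this $r$ comes from a simplex, and its entries are positive: $Z_j$ is concave in $j$, and the last increment is at least $\frac r2$, as in Step 1.

**Step 4 (only the endpoints matter).** The purpose is to remove the parameter $r$. One might hope that $\frac1r\Psi_r(z(r))$ is monotone in $r$; for $d=3$ it is not, as Section 10 will show. Convexity does the work instead. Put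
$$C(r)=\Psi_r(z(r))=\sum_a\bigl(2(q-a\cdot z(r))+r\bigr)^+ .$$
On $[\rho_{k+1},\rho_k]$ each summand is the positive part of an affine function of $r$, so $C$ is convex there. Let $\kappa=\max\bigl(C(\rho_k)/\rho_k,\,C(\rho_{k+1})/\rho_{k+1}\bigr)$. The function $C(r)-\kappa r$ is convex and at most $0$ at both endpoints, hence at most $0$ on the interval. With (3) and (4),
$$|qS\cap\mathbb Z^d|\le\frac1r\Psi_r(\xi)\le\frac1rC(r)\le\max_{0\le k\le d-1}\frac{C(\rho_k)}{\rho_k}.\tag{6}$$

**Step 5 (the endpoint values are the numbers $A_k$).** The purpose is to identify $C(\rho_k)/\rho_k$ with the count in (2). With $m=s_{k+1}-1$ and $l=d+1-k$ we have $\rho_k=\frac2{ml}$. At $r=\rho_k$ the two expressions for $Z_k$ agree, so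
$$z(\rho_k)=\Bigl(\frac1{s_1},\dots,\frac1{s_k},\frac1{ml},\dots,\frac1{ml}\Bigr)\quad\text{with }l-2\text{ entries }\frac1{ml}.$$
Split the index as $(a,b)\in\mathbb Z_{\ge0}^k\times\mathbb Z_{\ge0}^{l-2}$ and write $|b|$ for the sum of the entries of $b$. Dividing each summand by $r=\frac2{ml}$,
$$\frac{C(\rho_k)}{\rho_k}=\sum_{a}\sum_b\Bigl(ml\Bigl(q-\sum_{i\le k}\frac{a_i}{s_i}-\frac{|b|}{ml}\Bigr)+1\Bigr)^+=\sum_a\sum_b\bigl(l\,t_a+1-|b|\bigr)^+ .$$
If $t_a\le-1$, then $l\,t_a+1-|b|<0$ and the terms vanish. If $t=t_a\ge0$, the inner sum counts the pairs $(b,c)\in\mathbb Z_{\ge0}^{l-1}$ with $|b|+c\le lt$, of which there are $\binom{lt+l-1}{l-1}=D_l(t)$. Hence $C(\rho_k)/\rho_k=A_k$.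

All of this is valid for $d\ge2$. Since $A_{d-1}=|qS_1^d\cap\mathbb Z^d|$, Theorem A follows from (6) and the next proposition.

## 9. The chain $A_0\le A_1\le\dots\le A_{d-1}$

**Proposition 4.** If $d\ge3$, then $A_0\le A_1\le\dots\le A_{d-1}$. For $d\ge4$ all inequalities are strict. For $d=3$, $A_0<A_1=A_2$.

*Proof.* Fix $0\le k\le d-2$ and let $m=s_{k+1}-1$ and $l=d+1-k\ge3$.

**Step 1 (termwise comparison).** The purpose is to write $A_k$ and $A_{k+1}$ as sums over the same $a\in\mathbb Z_{\ge0}^k$. At level $k+1$ we have $s_{k+1}=m+1$, $m'=m(m+1)$, $l'=l-1$. For the index $(a,c)$ with $c\in\mathbb Z_{\ge0}$,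
$$t'=m(m+1)\Bigl(q-\sum_{i\le k}\frac{a_i}{s_i}-\frac c{m+1}\Bigr)=(m+1)t_a-mc .$$
If $t'\ge0$, then $t_a\ge0$. Hence
$$A_{k+1}=\sum_{t_a\ge0}E(t_a),\qquad E(t)=\sum_{0\le c\le(m+1)t/m}g\bigl((m+1)t-mc\bigr),\qquad g(u)=\binom{(l-1)u+l-2}{l-2}.$$
The function $g(u)=\prod_{i=1}^{l-2}\frac{(l-1)u+i}i$ is increasing on $u\ge0$, and $E(0)=g(0)=1=D_l(0)$. Keeping only $0\le c\le t$ and putting $j=t-c$,
$$E(t)\ge\sum_{j=0}^tg(t+mj).\tag{7}$$
The term $a=0$ has $t_a=mq\ge1$. So it suffices to compare $E(t)$ with $D_l(t)$ for all $t\ge1$; if $E(t)>D_l(t)$ for all $t\ge1$, then $A_{k+1}>A_k$. Note that $m\in\{1,2,6,42,\dots\}$. If $l=3$, then $k=d-2\ge1$, so $m\ge2$; this is where $d\ge3$ is used.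

**Step 2 ($l=3$, $m=2$).** This is the case $d=3$, $k=1$, and the purpose is to find the tie. Here $g(u)=2u+1$ and $E(t)=\sum_{c=0}^{\lfloor3t/2\rfloor}(6t-4c+1)$. For $t=2u$ there are $3u+1$ terms, and
$$E(t)=(3u+1)(12u+1)-6u(3u+1)=(3u+1)(6u+1)=\binom{6u+2}2=D_3(t).$$
For $t=2u+1$ there are $3u+2$ terms, and
$$E(t)=(3u+2)(12u+7)-2(3u+1)(3u+2)=(3u+2)(6u+5)=\binom{6u+5}2=D_3(t).$$
So $E=D_3$, and $A_1=A_2$ for $d=3$.

**Step 3 ($l=3$, $m\ge6$).** The purpose is strictness in the last step of the chain when $d\ge4$. By (7), for $t\ge1$,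
$$E(t)\ge\sum_{j=0}^t\bigl(2(t+mj)+1\bigr)=(t+1)\bigl((m+2)t+1\bigr)\ge8t^2+9t+1>\frac{9t^2+9t+2}2=D_3(t).$$

**Step 4 ($l=4$).** The purpose is to treat this case by explicit polynomials. Here
$$g(u)=\binom{3u+2}2=\frac{9u^2+9u+2}2,\qquad D_4(t)=\binom{4t+3}3=\frac{32t^3+48t^2+22t+3}3 .$$
If $m=1$, then $c$ runs from $0$ to $2t$ and $E(t)=\sum_{u=0}^{2t}g(u)$. With $\sum_{u\le2t}u^2=\frac{2t(2t+1)(4t+1)}6$ and $\sum_{u\le2t}u=t(2t+1)$,
$$E(t)=(2t+1)\Bigl(\tfrac32t(4t+1)+\tfrac92t+1\Bigr)=(2t+1)(6t^2+6t+1)=12t^3+18t^2+8t+1,$$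
which exceeds $D_4(t)=\frac{32}3t^3+16t^2+\frac{22}3t+1$ for $t\ge1$. If $m\ge2$, then (7) and monotonicity of $g$ give $E(t)\ge\sum_{j=0}^tg(t+2j)$. Here $\sum_{j\le t}(t+2j)=2t(t+1)$, and
$$\sum_{j\le t}(t+2j)^2=(t+1)\Bigl(t^2+2t^2+\tfrac23t(2t+1)\Bigr)=\frac{(t+1)(13t^2+2t)}3 .$$
So
$$E(t)\ge(t+1)\Bigl(\tfrac{39}2t^2+12t+1\Bigr)=\tfrac{39}2t^3+\tfrac{63}2t^2+13t+1>D_4(t)\qquad(t\ge1).$$

**Step 5 ($l\ge5$, reduction to $m=1$).** The purpose is to replace $E$ by a sum independent of $m$. Put $n=l-1\ge4$. Since $t+mj\ge t+j$, (7) and monotonicity give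
$$E(t)\ge F(t):=\sum_{u=t}^{2t}\binom{nu+n-1}{n-1},\qquad\text{while}\qquad D_l(t)=\binom{(n+1)t+n}n .$$

**Step 6 ($l\ge5$, $t=1$).** The purpose is to treat the one value of $t$ that the estimate of Step 7 leaves out. We have $F(1)>\binom{3n-1}{n-1}$, and we claim $\binom{3n-1}{n-1}>\binom{2n+1}n=D_l(1)$. For $n=4$ this is $165>126$. Passing from $n$ to $n+1$ multiplies the left side by
$$\frac{(3n+2)(3n+1)\,3n}{n(2n+2)(2n+1)}=\frac{3(3n+2)(3n+1)}{(2n+2)(2n+1)}\ge4,$$
because $27n^2+27n+6\ge16n^2+24n+8$. It multiplies the right side by $\frac{(2n+3)(2n+2)}{(n+1)(n+2)}=\frac{2(2n+3)}{n+2}<4$. The claim follows by induction.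

**Step 7 ($l\ge5$, $t\ge2$).** The purpose is to bound $F(t)$ from below by a telescoping sum. By Pascal's rule,
$$\binom{nu+n}n-\binom{nu}n=\sum_{v=nu}^{nu+n-1}\binom v{n-1}\le n\binom{nu+n-1}{n-1}.$$
Since $nu+n=n(u+1)$, summing over $u=t,\dots,2t$ telescopes:
$$nF(t)\ge\binom{2nt+n}n-\binom{nt}n .$$
We compare both binomials with $D_l(t)$. For the second,
$$\frac{\binom{nt}n}{D_l(t)}=\prod_{i=0}^{n-1}\frac{nt-i}{(n+1)t+n-i}\le\Bigl(\frac{nt}{(n+1)t+n}\Bigr)^n<\Bigl(\frac n{n+1}\Bigr)^n\le\frac12,$$
the last step because $(1+\frac1n)^n\ge2$. For the first, put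
$$R:=\frac{\binom{2nt+n}n}{D_l(t)}=\prod_{i=1}^n\frac{2nt+i}{(n+1)t+i}.$$
Each factor increases with $t$, because $2n\cdot i-(n+1)\cdot i=(n-1)i>0$. So $R\ge R_n:=\prod_{i=1}^n\frac{4n+i}{2n+2+i}$, the value at $t=2$. It remains to see that $R_n>n+\frac12$. For $n=4$, $R_4=\binom{20}4/\binom{14}4=\frac{4845}{1001}>4.5$. For $n\ge5$ the factors decrease in $i$, so each is at least $\frac{5n}{3n+2}\ge\frac{25}{17}$, and $R_n\ge(\frac{25}{17})^n$. Now $(\frac{25}{17})^5>6.8>5.5$. Moreover $\frac{25}{17}>\frac{6.5}{5.5}\ge\frac{n+3/2}{n+1/2}$ for $n\ge5$, so by induction $(\frac{25}{17})^n>n+\frac12$ for all $n\ge5$. Therefore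
$$nF(t)\ge\bigl(R-\tfrac12\bigr)D_l(t)>n\,D_l(t).$$

**Step 8 (assembling the cases).** The purpose is to read off strictness. In all cases $E(t)\ge D_l(t)$, and for $t\ge1$ the inequality is strict unless $(l,m)=(3,2)$. Now $m=2$ means $k=1$, and then $l=d$, so the exception occurs only for $d=3$, $k=1$. There $A_1=A_2$ by Step 2. All other inequalities in the chain are strict. $\square$

With (6) this proves Theorem A, and for $q=1$ Hensley's conjecture.

## 10. The equality cases

We now trace equality back through (3), (4) and (6). The delicate place is (4): we need to know when the convex function $\Psi_r$ takes its maximal value only at $z(r)$ itself.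

**Lemma 5.** Suppose $r=\rho_{d-1}$, or $d=3$ and $r=\rho_1=\frac13$. If $\Psi_r(\xi)=\Psi_r(z(r))$, then $\xi=z(r)$.

*Proof.* In the first case $z=z(r)=(\frac1{s_1},\dots,\frac1{s_{d-1}})$; in the second, $z=(\frac12,\frac16)$. Write $\xi=\sum_\pi\lambda_\pi z^\pi$ as in Section 8. Suppose $\xi$ is not a permutation of $z$. Then at least two different vectors $z^\pi$ have $\lambda_\pi>0$, so some coordinate $i$ takes two values $u>v$ among them. Here $u=\frac1{s_p}$ for some $p$; in the second case $u=\frac12$, $p=1$. (In this proof $p$ is an index.) Let $c=qs_p+1$. We look at the summand $a=ce_i$ of $\Psi_r$.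

At $u$ we have $cu=q+\frac1{s_p}>q+\frac r2$. In the first case this holds because $\frac r2=\frac1{2(s_d-1)}<\frac1{s_{d-1}}\le\frac1{s_p}$; in the second because $\frac12>\frac16$. At $v$ we have $cv\le q$. In the first case $v\le\frac1{s_p+1}$ and $qs_p+1\le q(s_p+1)$. In the second case $v=\frac16$ and $2q+1\le6q$. So $2(q-a\cdot x)+r$ is negative at a permutation with coordinate $u$ and positive (at least $r$) at one with coordinate $v$, and both have positive weight.

If real numbers $y_\pi$ with weights $\lambda_\pi$ include a negative one and a positive one of positive weight, then $(\sum\lambda_\pi y_\pi)^+<\sum\lambda_\pi y_\pi^+$. For if the left side is $0$, the right side is positive; otherwise the left side is $\sum\lambda_\pi y_\pi$, which is smaller than the right side. So this one summand gives strict inequality, and $\Psi_r(\xi)<\sum\lambda_\pi\Psi_r(z^\pi)=\Psi_r(z)$. Hence equality forces $\xi$ to be a permutation of $z$, and as both are decreasing, $\xi=z$. $\square$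

*Proof of Theorem B.* Let $d\ge3$ and suppose $|qS\cap\mathbb Z^d|=|qS_1^d\cap\mathbb Z^d|=A_{d-1}=:\kappa$. By Proposition 4, $\max_kA_k=\kappa$, so all inequalities leading to (6) are equalities. In particular $C(r)=\kappa r$, $\Psi_r(\xi)=\Psi_r(z(r))$, the map of Lemma 1 is a bijection, and for each $a\in\mathbb Z_{\ge0}^{d-1}$ the estimate of the number of $a_d$ that leads to (3) is an equality.

**Step 1 (which $r$ can occur).** The purpose is to show $r=\rho_{d-1}$, or $d=3$ and $r=\frac13$. Put $G(r)=C(r)-\kappa r$. On each $[\rho_{k+1},\rho_k]$ it is convex and at most $0$ at the endpoints. If $G(\rho_k)<0$, that is $A_k<\kappa$, then $G<0$ on $(\rho_{k+1},\rho_k]$, since each point there is a convex combination of the endpoints with positive weight on $\rho_k$. But $G(r)=0$ for our $r$.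

For $d\ge4$, Proposition 4 gives $A_k<\kappa$ for all $k\le d-2$, so all of $(\rho_{d-1},\rho_0]$ is excluded and $r=\rho_{d-1}$. For $d=3$ only $A_0<\kappa$, so $r\in[\rho_2,\rho_1]=[\frac16,\frac13]$, where $z(r)=(\frac12,\frac12-r)$ by (5). The summand of $C$ for $a=(0,4q)$ is
$$\Bigl(2q-8q\bigl(\tfrac12-r\bigr)+r\Bigr)^+=\bigl((8q+1)r-2q\bigr)^+ .$$
It has a kink at $r=\frac{2q}{8q+1}$, and $\frac16<\frac{2q}{8q+1}<\frac13$ because $12q>8q+1$ and $6q<8q+1$. If a sum of two convex functions is affine, each of them is both convex and concave, hence affine. So $C$, and with it $G$, is not affine on $[\frac16,\frac13]$. Now $G(\frac16)=G(\frac13)=0$ since $A_1=A_2=\kappa$, and $G\le0$ between. If $G(r_0)=0$ at some $r_0$ in the open interval, take any other point $r_1$ of the open interval. Then $r_0$ is a convex combination, with positive weight $\lambda$ on $r_1$, of $r_1$ and an endpoint, so $0=G(r_0)\le\lambda G(r_1)\le0$ and $G(r_1)=0$. Thus $G$ would vanish identically, a contradiction. So $C(r)<\kappa r$ for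 $\frac16<r<\frac13$, and $r\in\{\frac16,\frac13\}=\{\rho_2,\rho_1\}$. (In particular $C(r)/r$ is equal at both ends and smaller between, hence not monotone, as announced in Section 8.)

**Step 2 (lattice points on the boundary facet).** The purpose is to extract lattice vectors from the bijection in Lemma 1. Let $a\in\mathbb Z_{\ge0}^d$ with $\sum_{i\le d}a_i\beta_i=q$, and let $x\in qS\cap\mathbb Z^d$ be its preimage. Then $x_i\ge a_i\beta_i$ for $i\le d$, and $\sum_{i\le d}x_i\le q$. Hence $x_i=a_i\beta_i$ for $i\le d$ and $x_{d+1}=0$. That is, $\sum_{i\le d}a_i\beta_iv_i\in\mathbb Z^d$.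

**Step 3 (the case $r=\rho_{d-1}=\frac1{s_d-1}$).** The purpose is to show that $S$ is equivalent to $S_1^d$. By Lemma 5, $\beta_i=\frac1{s_i}$ for $i\le d-1$. Equality in the count for $a=0$ gives $\lfloor q/\beta_d\rfloor=\frac{2q}r$, so $\beta_d\le\frac r2$. As also $\beta_d\ge\frac r2$, we get $\beta_d=\beta_{d+1}=\frac r2=\frac1M$ with $M=2(s_d-1)$. For $i\le d-1$ apply Step 2 with $a_i=1$, $a_d=M(q-\frac1{s_i})$ and other entries $0$. This is allowed, since $s_i$ divides $s_d-1$ and $\frac1{s_i}+(q-\frac1{s_i})=q$. So $\frac1{s_i}v_i+(q-\frac1{s_i})v_d\in\mathbb Z^d$; subtracting $qv_d$,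
$$w_i:=\frac{v_i-v_d}{s_i}\in\mathbb Z^d\qquad(i\le d-1).$$
From $p-v_d=\sum_{i<d}w_i+\frac{v_{d+1}-v_d}M$ we get $w:=\frac{v_{d+1}-v_d}M\in\mathbb Z^d$. By Lemma 2,
$$d!\operatorname{vol}(S)=s_1\cdots s_{d-1}M\,|\det(w_1,\dots,w_{d-1},w)|\le\frac1{P_d}=s_1\cdots s_{d-1}M .$$
The determinant is a nonzero integer, so it is $\pm1$, and $w_1,\dots,w_{d-1},w$ is a basis of $\mathbb Z^d$. Therefore $S=v_d+\operatorname{conv}(0,s_1w_1,\dots,s_{d-1}w_{d-1},Mw)$ is unimodularly equivalent to $S_1^d$.

**Step 4 (the case $d=3$, $r=\frac13$).** The purpose is to find the second extremal simplex. By Lemma 5, $\beta_1=\frac12$ and $\beta_2=\frac16$. Since $\beta_4\le\beta_3\le\frac16$ and $\beta_3+\beta_4=\frac13$, we have $\beta_3=\beta_4=\frac16$. Step 2 with $a=(1,0,6q-3)$ and $a=(0,1,6q-1)$ gives, after subtracting $qv_3$, $\frac{v_1-v_3}2\in\mathbb Z^3$ and $\frac{v_2-v_3}6\in\mathbb Z^3$. Then $p-v_3=\frac{v_1-v_3}2+\frac{v_2-v_3}6+\frac{v_4-v_3}6$ gives $\frac{v_4-v_3}6\in\mathbb Z^3$. By Lemma 2, $3!\operatorname{vol}(S)\le\frac1{P_3}=72=2\cdot6\cdot6$,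 so as in Step 3 these three vectors form a basis of $\mathbb Z^3$. Hence $S$ is unimodularly equivalent to $\operatorname{conv}(0,2e_1,6e_2,6e_3)$.

**Step 5 (both simplices attain equality for $d=3$).** The purpose is the last assertion of the theorem. For $S_1^3$ there is nothing to prove. The simplex $\operatorname{conv}(0,2e_1,6e_2,6e_3)$ is $T_1$ for $d=3$. It lies in $\mathcal S^3(1)$: an interior lattice point needs $x_1=1$ and $x_2,x_3\ge1$ with $x_2+x_3<3$, so it is $(1,1,1)$. By (2) its $q$-th dilate has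
$$\sum_{a_1=0}^{2q}\binom{3(2q-a_1)+2}2=A_1$$
lattice points, and $A_1=A_2=|qS_1^3\cap\mathbb Z^3|$ by Proposition 4, for every $q$. $\square$

## 11. The volume limit, and the plane

Two consequences of the argument are worth seeing at the board.

First, divide Theorem A by $q^d$ and let $q\to\infty$. Since $|qS\cap\mathbb Z^d|/q^d\to\operatorname{vol}(S)$, we get for $d\ge3$
$$\operatorname{vol}(S)\le\operatorname{vol}(S_1^d)=\frac1{d!}\,s_1\cdots s_{d-1}\cdot2(s_d-1)=\frac2{d!}(s_d-1)^2 .$$
So the volume bound quoted in Section 1 is a consequence of the count and was not an input.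

Second, (6) was proved for $d\ge2$. For $d=2$, with the values from Section 3, it reads
$$|qS\cap\mathbb Z^2|\le\max\Bigl(\binom{3q+2}2,\ (2q+1)^2\Bigr)=\binom{3q+2}2 ,$$
and $\operatorname{conv}(0,3e_1,3e_2)$ attains this bound. In the proof of Proposition 4 the missing case is $l=3$, $m=1$, which occurs only for $d=2$, $k=0$; there the chain runs the other way, $A_1<A_0$.
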